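# Nearest-neighbor random step functions converge almost surely in $L^1$

## Random tags, cells, and the classes $L^1$ and $L\log L$

Let $\mathbb I=[0,1]$ with Lebesgue measure, and let $X_1,X_2,\dots$ be independent random points, each uniform on $\mathbb I$. Almost surely they are all distinct, and we work on that event throughout. We write $|A|$ for the Lebesgue measure of $A$ and $\|\cdot\|_1$ for the norm of $L^1(\mathbb I)$.

**Definition (cells).** Given the tags $X_1,\dots,X_n$, the cell $I_k$ of $X_k$ is the set of $x\in\mathbb I$ whose nearest tag is $X_k$. The finitely many points that are equidistant from two tags may be assigned arbitrarily. Each cell is an interval; its inner boundary points are midpoints between neighboring tags, and the first and last cells reach $0$ and $1$.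

*Example.* Take $n=2$, $X_1=0.2$, $X_2=0.6$. The midpoint is $0.4$, so $|I_1|=0.4$ and $|I_2|=0.6$. If now $X_3=0.3$ arrives, the midpoints are $0.25$ and $0.45$, and the three cells have lengths $0.25,\ 0.55,\ 0.2$ for $X_1,X_2,X_3$ respectively. A new tag only shrinks the old cells.

**Definition (Mycielski step function).** For measurable $f:\mathbb I\to\mathbb R$, the Mycielski step function $f_n$ is given by $f_n(x)=f(X_k)$ for $x\in I_k$.

Changing $f$ on a null set almost surely changes no value $f(X_k)$, so $f_n$ is almost surely independent of the representative of $f$. The integral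
$$\int_{\mathbb I}f_n=\sum_{k=1}^n f(X_k)\,|I_k|$$
is the nearest-neighbor random Riemann sum of Fremlin and Mycielski.

*Example.* For $f(x)=x$ and the tags $0.2,\,0.6$ we get $\int f_2=0.2\cdot0.4+0.6\cdot0.6=0.44$, against $\int f=0.5$.

Two identities will be used all the time: $(f+h)_n=f_n+h_n$ and $|f_n|=|f|_n$. More generally $(\varphi\circ f)_n=\varphi\circ f_n$ for any function $\varphi$ on the line for which $\varphi\circ f$ is measurable.

**Definition (maximal quantity).** Put $S^*(f)=\sup_{n\ge1}\|f_n\|_1$. This is a random variable with values in $[0,\infty]$, being a supremum of the random variables $\sum_{k\le n}|f(X_k)||I_k|$.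

*Example.* If $|f|\le c$, then $S^*(f)\le c$. In general $S^*(f)\ge\|f_1\|_1=|f(X_1)|$, because a single tag owns all of $\mathbb I$.

**Definition ($L\log L$).** The class $L^1\log(L)$, written $L\log L$ below, consists of the measurable $f$ on $\mathbb I$ with $\int_{\mathbb I}|f|\log^+|f|\,dx<\infty$.

Since $|f|\le e+|f|\log^+|f|$, we have $L\log L\subset L^1$.

*Example.* For $0<a<1$ the function $x^{-a}$ is in $L\log L$, because $x^{-a}\log(1/x)$ is integrable. It is not in $L^2$ when $a\ge\frac12$. The inclusion $L\log L\subset L^1$ is strict: let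
$$f(x)=\frac1{x\,(\log(e/x))^{2}}\quad(0<x\le1),\qquad f(0)=0.$$
With $u=\log(e/x)$ we get $\int f=\int_1^\infty u^{-2}\,du=1$. Here $\log f=u-1-2\log u\ge u/2$ for all large $u$, so $\int f\log^+f\ge\int_{u_0}^\infty\frac{du}{2u}=\infty$ for some $u_0$.

**Definition (weak-type bound).** We say that $S^*$ satisfies a weak-type $(1,1)$ inequality if there is a constant $C$ with $P(S^*(f)>\lambda)\le C\|f\|_1/\lambda$ for all $f\in L^1(\mathbb I)$ and $\lambda>0$.

*Example.* A bound of the form $P(W>\lambda)\le c/\lambda$ is weaker than $EW<\infty$: if $U$ is uniform on $(0,1)$, then $W=1/U$ has $P(W>\lambda)=1/\lambda$ for $\lambda\ge1$ and $EW=\infty$.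

## Almost sure $L^1$ convergence: the conjecture and four theorems

Scatter more and more tags at random, and copy to each point of $\mathbb I$ the value of $f$ at the nearest tag. Does the resulting step function converge to $f$ in $L^1$, with probability one, for a single infinite sequence of tags? A theorem of Fremlin says yes when $f\in L^p(\mathbb I)$ for some $p>2$. The following is stated in "Exceptional Lebesgue densities and random Riemann sums".

**Conjecture 6.3.2.** If $f$ is in $L^1\log(L)$, then with probability one $\int_{\mathbb I}|f_n-f|\,dx\to0$ as $n\to\infty$.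

We shall prove it, and in fact for all of $L^1$. The statements are these.

**Theorem 1 (maximal inequality).** With $C=5000$, for all $f\in L^1(\mathbb I)$ and $\lambda>0$,
$$P(S^*(f)>\lambda)\le \frac{C\|f\|_1}{\lambda}.$$

**Theorem 2.** If $f\in L^1(\mathbb I)$, then almost surely $\|f_n-f\|_1\to0$. In particular Conjecture 6.3.2 holds, since $L\log L\subset L^1$.

**Theorem 3 (converse, and $L^p$).** Let $f:\mathbb I\to\mathbb R$ be measurable and $0<p<\infty$. If $f\in L^p$, then almost surely $\int|f_n-f|^p\to0$. If $f\notin L^p$, then almost surely $\int|f_n|^p\to\infty$.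

**Theorem 4 (role of $L\log L$).** For measurable $f$,
$$E\,S^*(f)<\infty\iff\int|f|\log^+|f|<\infty .$$
Moreover $E\,S^*(f)\le2+2C\int|f|\log^+|f|$.

So integrability is the exact condition for the convergence, and $L\log L$ is the exact condition for a different property, the integrability of the maximal quantity.

## Continuous functions, indicators, and two tags by hand

**Continuous $h$.** Almost surely the sequence $(X_n)$ is dense in $\mathbb I$. Given $\delta>0$, cut $\mathbb I$ into finitely many intervals of length less than $\delta$. For all large $n$ each of them contains one of $X_1,\dots,X_n$, so every $x\in\mathbb I$ is within $\delta$ of its nearest tag. Since $h$ is uniformly continuous, almost surely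
$$h_n\to h\quad\text{uniformly on }\mathbb I. \tag{1}$$

**The indicator of $[0,a]$, $0<a<1$.** Here $f_n$ and $f$ can differ only on the cell containing $a$, whose length tends to $0$ almost surely. So $\|f_n-f\|_1\to0$.

**The indicator of a bad set.** For $f=1_{\mathbb Q\cap\mathbb I}$ almost surely no tag is rational and $f_n=0$, which is right, since $f=0$ almost everywhere. But let $U$ be open and dense in $\mathbb I$ with $|U|\le\varepsilon$. Then $\|(1_U)_n\|_1$ is the total length of the cells whose tags lie in $U$. We expect a proportion of about $\varepsilon$ of the tags to lie there, and we need their cells to have small total length *for all large $n$ at once*. No continuity argument says this. Already for indicators, then, the issue is a bound that is uniform in $n$.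

**Two tags.** Condition on $X_1=x$ and let $y$ be the other tag. The cell of $x$ has length $\frac{x+y}2$ if $y>x$, and $1-\frac{x+y}2$ if $y<x$. Hence
$$E\big[|I_1|\,\big|\,X_1=x\big]=\int_x^1\frac{x+y}2\,dy+\int_0^x\Big(1-\frac{x+y}2\Big)dy=\frac14+\frac32\,x(1-x),$$
and by symmetry of the two tags $E\|f_2\|_1=\int|f(x)|\big(\frac12+3x(1-x)\big)dx$. The weight is not $1$: it is $\frac54$ at the center and $\frac12$ at the ends. So $f_n$ is not an unbiased copy of $f$, but in this case the mean of $\|f_n\|_1$ is at most $\frac54\|f\|_1$. A bound of this kind holds for every $n$, as we see next.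

## Convergence in mean, and why Markov's inequality does not sum

The natural plan is to approximate. For $f\in L^1$ and continuous $h$,
$$\|f_n-f\|_1\le\|(f-h)_n\|_1+\|h_n-h\|_1+\|h-f\|_1. \tag{2}$$
The middle term tends to $0$ by (1), and the last is small by choice of $h$. We need to bound $\|u_n\|_1$ for $u=f-h$, knowing only that $\|u\|_1$ is small.

For one fixed $n$ this is easy. Condition on $X_k=x$. The cell of $x$ lies between the nearest other tags to its left and right (or the ends of $\mathbb I$). The distance $R$ to the nearest tag on the right, set equal to $1-x$ if there is none, satisfies $P(R>t)\le(1-t)^{n-1}$ for $0\le t\le 1$. So $ER\le\int_0^1(1-t)^{n-1}dt=\frac1n$, and likewise on the left. Thus $E[|I_k|\mid X_k]\le\frac2n$ and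
$$E\|u_n\|_1=\sum_{k=1}^nE\big[|u(X_k)|\,|I_k|\big]\le 2\|u\|_1 .$$
By bounded convergence $E\|h_n-h\|_1\to0$, and (2) gives $\limsup_nE\|f_n-f\|_1\le3\|f-h\|_1$. So $E\|f_n-f\|_1\to0$ for every $f\in L^1$: convergence in mean costs nothing.

For almost sure convergence we need $\sup_n\|u_n\|_1$ to be small with high probability. Markov's inequality gives $P(\|u_n\|_1>\lambda)\le2\|u\|_1/\lambda$ for each $n$, and the right side does not depend on $n$, so a union bound over $n$ diverges. Two remedies suggest themselves.

* *Fewer events.* Group the indices into blocks $2^j\le n\le2^{j+1}$ and find one majorant for each block. A Markov bound for each block is still a constant, and the sum over $j$ still diverges.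
* *Better probabilities.* The sum $\sum_k u(X_k)|I_k|$ has many weakly dependent terms, so it should concentrate around its mean. If the variance at scale $N$ is $O(1/N)$, then Chebyshev's inequality is summable over $N=2^j$.

We shall do both. Even then square integrability is needed, and we shall meet that obstacle when it comes up.

## A majorant for all $n$ between $N$ and $2N$

The purpose of this section is a single random variable that dominates $\|g_n\|_1$ for a whole block of indices. The observation is that old tags lose length as new ones arrive, so we may freeze the competition at time $N$.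

**Definition (majorant).** Let $N\ge1$ and let $g\ge0$ be measurable. For $1\le k\le2N$ put
$$L_k=\big|\{y\in\mathbb I:\ |y-X_k|\le|y-X_l|\ \text{ for all } l\le N\}\big|,\qquad V_N(g)=\sum_{k=1}^{2N}g(X_k)L_k .$$

So $L_k$ is the cell length of $X_k$ relative to $\{X_1,\dots,X_N\}\cup\{X_k\}$. For $k\le N$ it is the ordinary cell at time $N$. For $k>N$ the tag $X_k$ competes only with the first $N$ tags and ignores the other late ones.

*Example.* Let $N=2$ and $(X_1,X_2,X_3,X_4)=(0.2,\,0.6,\,0.3,\,0.9)$. Then $L_1=0.4$ and $L_2=0.6$. Next, $L_3=0.2$, since among $0.2,0.3,0.6$ the cell of $0.3$ runs from $0.25$ to $0.45$. Finally $L_4=0.25$, since among $0.2,0.6,0.9$ the cell of $0.9$ runs from $0.75$ to $1$. The true cells at time $4$ have lengths $0.25,\,0.3,\,0.2,\,0.25$ for $X_1,\dots,X_4$, and each is at most the corresponding $L_k$.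

If $N\le n\le2N$ and $k\le n$, the cell of $X_k$ relative to $X_1,\dots,X_n$ has at least the competitors counted in $L_k$, so its length is at most $L_k$. Hence
$$\|g_n\|_1\le V_N(g)\qquad(N\le n\le2N). \tag{3}$$

## Moments of neighbor distances, and the Efron–Stein inequality

**Distances to neighbors.** Fix $x\in\mathbb I$ and let $m$ independent uniform points be given. Let $R_j=R_j(x)$ be the distance from $x$ to the $j$-th point to its right, or $1-x$ if there are fewer than $j$ points to its right. Let $Q_j$ be the analogous distance on the left. (For $x=0.3$ and the points $0.2,0.6,0.9$: $R_1=0.3$, $R_2=0.6$, $R_3=0.7$, $Q_1=0.1$, $Q_2=0.3$.)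

For $0\le t<1-x$ the event $R_j>t$ says that fewer than $j$ points fall in $(x,x+t]$, so $P(R_j>t)=P(\mathrm{Bin}(m,t)<j)$. For $t\ge1-x$ the probability is $0$. Now for $j\le m$ the $j$-th smallest of $m$ independent uniforms, $U_{(j)}$, satisfies $P(U_{(j)}>t)=P(\mathrm{Bin}(m,t)<j)$ for $0\le t\le1$. So $P(R_j>t)\le P(U_{(j)}>t)$ for all $t\ge0$, and the moments of $R_j$ are at most those of $U_{(j)}$. That variable has the Beta$(j,m-j+1)$ law, with
$$E\,U_{(j)}^r=\frac{j(j+1)\cdots(j+r-1)}{(m+1)(m+2)\cdots(m+r)} .$$
Hence
$$ER_1\le\tfrac1{m+1},\qquad ER_1^2\le\tfrac2{(m+1)(m+2)}\qquad(m\ge0),$$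
$$ER_2^2\le\tfrac6{(m+1)(m+2)},\qquad ER_2^3\le\tfrac{24}{(m+1)(m+2)(m+3)}\qquad(m\ge1). \tag{4}$$
The cases $j=m+1$ (that is, $R_1$ with $m=0$ and $R_2$ with $m=1$) are not covered by the comparison, but there the stated bounds all equal $1$ and hold because $R_j\le1$. The same bounds hold for $Q_j$.

**First and second moments of $L_k$.** Condition on $X_k=x$. There are $m$ other points among $X_1,\dots,X_N$, where $m=N-1$ if $k\le N$ and $m=N$ if $k>N$. The cell measured by $L_k$ lies in $[x-Q_1,x+R_1]$, so $L_k\le R_1+Q_1$. By (4) and $(a+b)^2\le2(a^2+b^2)$,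
$$E[L_k\mid X_k]\le\frac2N,\qquad E[L_k^2\mid X_k]\le2E(R_1^2+Q_1^2)\le\frac8{N^2}. \tag{5}$$
Summing the first bound over $2N$ indices gives
$$E\,V_N(g)\le2N\cdot\frac2N\int g=4\|g\|_1 . \tag{6}$$

**The Efron–Stein inequality** (for instance Boucheron–Lugosi–Massart, *Concentration Inequalities*, Theorem 3.1). Let $Z$ be a square-integrable function of independent variables $X_1,\dots,X_r$, and for each $i$ let $Z_i$ be a square-integrable function of $(X_l)_{l\ne i}$. Then
$$\operatorname{Var}Z\le\sum_{i=1}^rE\operatorname{Var}(Z\mid X_l,\,l\ne i)\le\sum_{i=1}^rE(Z-Z_i)^2. \tag{7}$$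

*Example.* If $Z=\sum_iY_i$ with $Y_i=Y_i(X_i)$ square-integrable and $Z_i=Z-Y_i$, then (7) reads $\operatorname{Var}Z\le\sum\operatorname{Var}Y_i\le\sum EY_i^2$. The first inequality is here an equality.

The proof is short. Let $E_i=E[\,\cdot\mid X_1,\dots,X_i]$ and $E^{(i)}=E[\,\cdot\mid X_l,\,l\ne i]$. The martingale differences $D_i=E_iZ-E_{i-1}Z$ are orthogonal and sum to $Z-EZ$, so $\operatorname{Var}Z=\sum ED_i^2$. The variable $E^{(i)}Z$ does not involve $X_i$, so by independence $E_i[E^{(i)}Z]=E_{i-1}[E^{(i)}Z]=E_{i-1}Z$. Thus $D_i=E_i[Z-E^{(i)}Z]$, and Jensen's inequality gives $ED_i^2\le E(Z-E^{(i)}Z)^2=E\operatorname{Var}(Z\mid X_l,\,l\ne i)$. Finally $E^{(i)}Z$ is the best $L^2$ approximation of $Z$ by functions of $(X_l)_{l\ne i}$, so the last quantity is at most $E(Z-Z_i)^2$.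

## The variance of the majorant is $O(1/N)$

**Lemma.** Let $g\ge0$ be bounded and measurable and $N\ge1$. Then
$$\operatorname{Var}V_N(g)\le\frac{616}N\int g^2 .$$

Removing one tag should change $V_N(g)$ only near that tag: by about $g/N$, carried by a bounded number of neighbors. Squared and summed over $2N$ tags this is of order $\frac1N\int g^2$. The steps below make this precise.

**Step 1: choose the deletions.** We set up (7). Let $Z=V_N(g)$, a bounded function of $X_1,\dots,X_{2N}$, and let $Z_i$ be the same functional with $X_i$ deleted: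
$$Z_i=\sum_{k\ne i}g(X_k)L_k^{(i)},$$
where $k$ runs over $1,\dots,2N$ and $L_k^{(i)}$ is defined like $L_k$ but with the condition imposed only for $l\le N$, $l\ne i$. (An empty condition gives $L_k^{(i)}=1$.)

**Step 2: deleting a late tag, $i>N$.** The point $X_i$ competes with nobody, so deleting it only removes its own term: $Z-Z_i=g(X_i)L_i$. By (5),
$$E(Z-Z_i)^2\le\frac8{N^2}\int g^2 .$$

**Step 3: deleting an early tag, $i\le N$.** Now the other tags gain length. We have
$$Z-Z_i=g(X_i)L_i-\sum_{k\ne i}g(X_k)\Delta_k,\qquad\Delta_k=L_k^{(i)}-L_k\ge0 .$$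
Since $(a-b)^2\le a^2+b^2$ for $a,b\ge0$, (5) gives
$$E(Z-Z_i)^2\le\frac8{N^2}\int g^2+E\Big(\sum_{k\ne i}g(X_k)\Delta_k\Big)^2. \tag{8}$$

**Step 4: the gain is local.** We show that only tags next to $X_i$ gain, and not more than a gap. Let $P_i=\{X_l:\ l\le N,\ l\ne i\}$, and let $G_i$ be the connected component of $\mathbb I\setminus P_i$ that contains $X_i$. (With $P_i=\{0.2,0.6\}$: if $X_i=0.3$, then $G_i=(0.2,0.6)$; if $X_i=0.1$, then $G_i=[0,0.2)$.) The claim is
$$\Delta_k\le|G_i|\,1\{X_k\in\overline{G_i}\}\qquad(k\ne i). \tag{9}$$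
The length gained is $\Delta_k=|E_k|$, where
$$E_k=\big\{y\in\mathbb I:\ |y-X_k|\le|y-X_l|\ \text{ for all } l\le N,\ l\ne i;\ \ |y-X_i|<|y-X_k|\big\}.$$

First, let $y\in E_k$. Then $|y-X_i|<|y-X_k|\le|y-X_l|$ for every $X_l\in P_i$. A point on the closed segment from $y$ to $X_i$ is at distance at most $|y-X_i|$ from $y$, so no point of $P_i$ lies on that segment. Hence $y\in G_i$, which gives $E_k\subset G_i$ and $\Delta_k\le|G_i|$.

Second, suppose $X_k\notin\overline{G_i}$. The endpoint of $G_i$ on the side of $X_k$ is then a point $X_l\in P_i$ strictly between $X_i$ and $X_k$. Say $X_i<X_l<X_k$; the other case is symmetric. A point $y\in E_k$ would be closer to $X_i$ than to $X_k$, so $y<\frac{X_i+X_k}2$. It would also be at least as close to $X_k$ as to $X_l$, so $y\ge\frac{X_l+X_k}2>\frac{X_i+X_k}2$. This is impossible, so $E_k=\emptyset$ and $\Delta_k=0$. The claim is proved.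

*Example.* With $N=3$, $(X_1,X_2,X_3)=(0.2,0.6,0.3)$ and $i=3$: the cell of $0.2$ grows from $[0,0.25]$ to $[0,0.4]$, so $\Delta_1=0.15$, and the cell of $0.6$ grows from $[0.45,1]$ to $[0.4,1]$, so $\Delta_2=0.05$. Both are at most $|G_3|=0.4$.

**Step 5: Cauchy–Schwarz over the neighbors.** We turn the square of the sum into a sum of squares. Let $A=\{k\le2N:\ k\ne i,\ X_k\in\overline{G_i}\}$. An index $k\le N$ in $A$ has $X_k\in P_i$, so $X_k\notin G_i$ and $X_k$ is an endpoint of $G_i$; there are at most two such $k$. An index $k>N$ in $A$ almost surely has $X_k\in G_i$, since a late tag almost surely avoids the endpoints. Thus $\#A\le2+M$ with $M=\#\{N<k'\le2N:\ X_{k'}\in G_i\}$. By (9) and Cauchy–Schwarz,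
$$E\Big(\sum_{k\ne i}g(X_k)\Delta_k\Big)^2\le\sum_{k\ne i}E\Big[g(X_k)^2\,|G_i|^2\,(2+M)\,1\{X_k\in\overline{G_i}\}\Big]. \tag{10}$$
It remains to sum (10) over $i\le N$. We do this *for each fixed $k$*, because a given $X_k$ touches very few of the gaps $G_i$.

**Step 6: a late tag, $k>N$.** Almost surely $X_k\in\overline{G_i}$ means $X_k\in G_i$. Condition on $X_1,\dots,X_N,X_k$ with $X_k\in G_i$. Then $M$ counts $k$ itself and, among the other $N-1$ late tags, those in $G_i$, so $E[M\mid\cdot]=1+(N-1)|G_i|$. We may therefore replace $2+M$ in (10) by $3+N|G_i|$.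

Now condition on $X_k=x$. We have $x\in G_i$ exactly when no point of $P_i$ lies between $x$ and $X_i$, that is, when $X_i$ is the right or the left neighbor of $x$ among $X_1,\dots,X_N$. So there are at most two such $i$. If $X_i$ is the right neighbor, then $G_i$ reaches from the first point to the left of $x$ (or $0$) to the second point to the right of $x$ (or $1$), so $|G_i|=Q_1+R_2$; in the other case $|G_i|=Q_2+R_1$. Either way $|G_i|\le R_2+Q_2$, computed with $m=N$ points. By (4), using $(a+b)^2\le2(a^2+b^2)$ and $(a+b)^3\le4(a^3+b^3)$,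
$$E(R_2+Q_2)^2\le\frac{24}{N^2},\qquad E(R_2+Q_2)^3\le\frac{192}{N^3}.$$
So the sum over $i\le N$ of the terms of (10) with this $k$ is at most
$$2\Big(3\cdot\frac{24}{N^2}+N\cdot\frac{192}{N^3}\Big)\int g^2=\frac{528}{N^2}\int g^2 .$$

**Step 7: an early tag, $k\le N$.** Since $k\ne i$ and both are at most $N$, this case occurs only if $N\ge2$. Given $X_1,\dots,X_N$, the gap $G_i$ is determined and $M\sim\mathrm{Bin}(N,|G_i|)$, so $2+M$ may be replaced by $2+N|G_i|$.

Condition on $X_k=x$. Now $x\in P_i$, so $x\in\overline{G_i}$ means that $x$ is an endpoint of $G_i$. If it is the left endpoint, then $X_i$ is the first point to the right of $x$ among the other points of $X_1,\dots,X_N$, and $G_i$ ends at the second such point (or at $1$); so there is at most one such $i$, and $|G_i|=R_2(x)$. If $x$ is the right endpoint, there is again at most one $i$, and $|G_i|=Q_2(x)$. Here $m=N-1\ge1$, and (4) gives $ER_2^2\le6/N^2$, $ER_2^3\le24/N^3$, and the same for $Q_2$. The sum over $i$ is at most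
$$2\Big(2\cdot\frac6{N^2}+N\cdot\frac{24}{N^3}\Big)\int g^2=\frac{72}{N^2}\int g^2 .$$

**Step 8: add up.** There are $N$ late indices $k$, contributing $\frac{528}N\int g^2$ in total, and $N$ early ones, contributing $\frac{72}N\int g^2$. The terms $\frac8{N^2}\int g^2$ from Step 2 and (8), one for each $i\le2N$, contribute $\frac{16}N\int g^2$. By (7), $\operatorname{Var}V_N(g)\le\frac{528+72+16}N\int g^2=\frac{616}N\int g^2$. $\square$

## From the variance bound to the weak-type inequality

**Where Chebyshev alone stops.** Let $f\ge0$ be bounded and $\lambda>8\|f\|_1$. By (6) the mean of $V_{2^j}(f)$ is at most $\lambda/2$, and by the Lemma $P(V_{2^j}(f)>\lambda)\le\frac{4\cdot616}{\lambda^2}2^{-j}\int f^2$. This is summable over $j$, and (3) gives $P(S^*(f)>\lambda)\le\frac{4928}{\lambda^2}\int f^2$. The bound involves $\int f^2$, and this is not an artifact of the constants. Suppose $f\ge0$ is not in $L^2$. Given $X_1=x$, the probability that none of $X_2,\dots,X_N$ is within $\frac1{4N}$ of $x$ is at least $(1-\frac1{2N})^{N-1}\ge1-\frac{N-1}{2N}\ge\frac12$. On that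 event the cell of $X_1$ contains $[x-\frac1{8N},x+\frac1{8N}]\cap\mathbb I$, which has length at least $\frac1{8N}$. Hence
$$E\|f_N\|_1^2\ge E\big[f(X_1)^2L_1^2\big]\ge\frac1{128N^2}\int f^2=\infty .$$
So for $f\in L^1\setminus L^2$ the second moment is infinite for every $N$, and Chebyshev's inequality gives nothing.

**What to remove.** The infinite second moment comes from single tags with a huge value. A tag $X_k$ arrives with a cell of length about $1/k$, so it can lift $\|f_n\|_1$ above $\lambda$ on its own only if $f(X_k)$ is of order $\lambda k$. Now $\sum_kP(f(X_k)>\lambda k)\le\|f\|_1/\lambda$, which is exactly a weak-type bound. So we may discard all such tags, and at scale $N$ this means truncating $f$ at height $\lambda N$. The truncation level grows with the scale, while the variance bound decays like $1/N$, and the sum over dyadic $N$ turns $\int f^2$ into $\lambda\int f$.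

**Proof of Theorem 1.** Replacing $f$ by $|f|$ we may assume $f\ge0$. If $\lambda\le8\|f\|_1$, then $C\|f\|_1/\lambda\ge1$ and there is nothing to prove. Let $\lambda>8\|f\|_1$.

**Step 1: discard the high tags.** Let $B$ be the event that $f(X_k)>\lambda k/2$ for some $k\ge1$. Since the number of integers $k\ge1$ with $k<y$ is at most $y$ for $y\ge0$,
$$P(B)\le\sum_{k\ge1}P\big(f(X_1)>\lambda k/2\big)=E\,\#\{k\ge1:\ k<2f(X_1)/\lambda\}\le\frac{2\|f\|_1}\lambda .$$

**Step 2: off $B$, replace $f$ by truncations.** For $j\ge0$ put $N=2^j$ and $g^{(j)}=f\,1_{\{f\le\lambda2^j\}}$, a bounded function. Off $B$, every $k\le2N$ has $f(X_k)\le\lambda k/2\le\lambda N$, so $V_N(f)=V_N(g^{(j)})$. Every $n\ge1$ lies in some block $[2^j,2^{j+1}]$, so (3), applied to $f$, gives off $B$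
$$S^*(f)\le\sup_{j\ge0}V_{2^j}(g^{(j)}) .$$

**Step 3: Chebyshev at every scale.** By (6), $E\,V_{2^j}(g^{(j)})\le4\|f\|_1\le\lambda/2$. So $V_{2^j}(g^{(j)})>\lambda$ forces a deviation of more than $\lambda/2$ from the mean, and by the Lemma
$$P\big(V_{2^j}(g^{(j)})>\lambda\big)\le\frac4{\lambda^2}\cdot\frac{616}{2^j}\int f^2\,1_{\{f\le\lambda2^j\}}\,dx .$$

**Step 4: sum over the scales.** For a point with $f>0$ we need $\sum_{j\ge0,\,2^j\ge f/\lambda}2^{-j}$. If $f\le\lambda$ this is $2$. If $f>\lambda$ and $j_0$ is the least admissible $j$, it equals $2\cdot2^{-j_0}\le2\lambda/f$. So the sum is at most $2\min(1,\lambda/f)$, and $f^2\cdot2\min(1,\lambda/f)\le2\lambda f$. Where $f=0$ the integrand is $0$. Therefore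
$$\sum_{j\ge0}P\big(V_{2^j}(g^{(j)})>\lambda\big)\le\frac{2464}{\lambda^2}\int2\lambda f\,dx=\frac{4928\,\|f\|_1}\lambda .$$

Together with Step 1, $P(S^*(f)>\lambda)\le4930\,\|f\|_1/\lambda\le C\|f\|_1/\lambda$. $\square$

## Approximation by continuous functions: Theorem 2

With the maximal inequality, the decomposition (2) finishes the job.

**Proof of Theorem 2.** Let $f\in L^1$ and $0<\varepsilon\le1$, and choose a continuous $h$ with $\|f-h\|_1\le\varepsilon^2$. By (2), where $\|h_n-h\|_1\to0$ almost surely by (1),
$$\limsup_n\|f_n-f\|_1\le S^*(f-h)+\varepsilon^2\qquad\text{almost surely}.$$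
If the left side exceeds $2\varepsilon$, then $S^*(f-h)>2\varepsilon-\varepsilon^2\ge\varepsilon$. Theorem 1 gives
$$P\big(\limsup_n\|f_n-f\|_1>2\varepsilon\big)\le P\big(S^*(f-h)>\varepsilon\big)\le\frac{C\varepsilon^2}\varepsilon=C\varepsilon .$$
Fix $\delta>0$. For every $\varepsilon\le\min(1,\delta/2)$ we get $P(\limsup_n\|f_n-f\|_1>\delta)\le C\varepsilon$, so this probability is $0$. Letting $\delta\downarrow0$ along a sequence, $\|f_n-f\|_1\to0$ almost surely. Since $L\log L\subset L^1$, Conjecture 6.3.2 is proved. $\square$

## $L^p$ convergence, and divergence without integrability: Theorem 3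

Two textbook facts are used. The first is that $L^1$ convergence gives almost everywhere convergence along a subsequence. The second is the generalized dominated convergence theorem: if $|u_n|\le v_n$, $u_n\to u$ and $v_n\to v$ almost everywhere, and $\int v_n\to\int v<\infty$, then $\int u_n\to\int u$.

**Step 1: $f\in L^p$ implies $\int|f_n-f|^p\to0$.** Theorem 2 controls $|f_n|^p$, and a bounded transform of $f$ recovers $f_n$ itself. Since $|f_n|^p=(|f|^p)_n$ and $|f|^p\in L^1$, Theorem 2 gives almost surely $|f_n|^p\to|f|^p$ in $L^1$. The function $\arctan f$ is bounded, so Theorem 2 also gives almost surely $\arctan f_n=(\arctan f)_n\to\arctan f$ in $L^1$. Fix an outcome for which both hold.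

Any subsequence of indices has a further subsequence along which both convergences hold almost everywhere. Since $f$ is finite, $\arctan f$ takes values in $(-\frac\pi2,\frac\pi2)$, where $\tan$ is continuous; so along it $f_n\to f$ almost everywhere. With $c_p=\max(1,2^{p-1})$,
$$|f_n-f|^p\le c_p\big(|f_n|^p+|f|^p\big),$$
and along the further subsequence the right side converges to $2c_p|f|^p$ almost everywhere and in $L^1$. By generalized dominated convergence $\int|f_n-f|^p\to0$ along it. As every subsequence has such a further subsequence, the full sequence converges to $0$.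

**Step 2: $f\notin L^p$ implies $\int|f_n|^p\to\infty$.** We bound from below by truncations. For each integer $K\ge1$ the function $u_K=\min(|f|^p,K)$ is in $L^1$ and $(u_K)_n\le|f_n|^p$. By Theorem 2, almost surely for all $K$ simultaneously,
$$\liminf_n\int|f_n|^p\ge\lim_n\int(u_K)_n=\int u_K .$$
By monotone convergence $\int u_K\to\int|f|^p=\infty$ as $K\to\infty$. $\square$

## Where $L\log L$ belongs: Theorem 4

One could have tried to prove the conjecture by showing that $E\,S^*(f-h)$ is small. Theorem 4 shows that such a route is confined to $L\log L$, because outside this class $E\,S^*(f)=\infty$: if $h$ is continuous and $f\notin L\log L$, then $S^*(f-h)\ge S^*(f)-\sup|h|$ has infinite mean. The weak-type inequality avoids this restriction.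

**Proof of Theorem 4.** Since $S^*(f)=S^*(|f|)$, we may assume $f\ge0$.

**Step 1: the upper bound.** The aim is to integrate Theorem 1 over $\lambda$, after removing the part of $f$ that cannot matter at level $\lambda$. If $\int f\log^+f=\infty$, the bound is trivial. Otherwise $f\in L^1$. Since $f1_{\{f\le\lambda/2\}}\le\lambda/2$, we have $S^*(f1_{\{f\le\lambda/2\}})\le\lambda/2$, and Theorem 1 gives
$$P(S^*(f)>\lambda)\le P\big(S^*(f1_{\{f>\lambda/2\}})>\lambda/2\big)\le\frac{2C}\lambda\int_{\{f>\lambda/2\}}f\,dx .$$
Use this for $\lambda>2$ and the trivial bound $1$ for $\lambda\le2$ in $E\,S^*(f)=\int_0^\infty P(S^*(f)>\lambda)\,d\lambda$. By Tonelli's theorem,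
$$E\,S^*(f)\le2+2C\int_{\{f>1\}}f\int_2^{2f}\frac{d\lambda}\lambda\,dx=2+2C\int f\log^+f\,dx .$$
This proves the last assertion and one implication. Now suppose $\int f\log^+f=\infty$; we must show $E\,S^*(f)=\infty$. If $f\notin L^1$, then $S^*(f)=\infty$ almost surely by Theorem 3 with $p=1$. So let $f\in L^1$.

**Step 2: one high tag makes $\|f_n\|_1$ large.** We reverse Step 1 of the proof of Theorem 1. Choose $\lambda_0\ge\max(1,\|f\|_1)$ with $P(f(X_1)>16\lambda_0)\le\frac12$, and let $\lambda\ge\lambda_0$. Let $\tau$ be the first $n$ with $f(X_n)>16\lambda n$ ($\tau=\infty$ if there is none).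

Condition on $\tau=n$ and $X_n=x$. The event $\tau=n$ says that $f(X_i)\le16\lambda i$ for $i<n$ and $f(X_n)>16\lambda n$, which are conditions on separate variables. So $X_1,\dots,X_{n-1}$ remain independent, and $X_i$ is uniform conditioned on $f(X_i)\le16\lambda i$. This condition has probability at least $\frac12$, so $X_i$ has density at most $2$. The probability that some $X_i$ with $i<n$ lies within $\frac1{8n}$ of $x$ is then at most
$$(n-1)\cdot2\cdot\frac1{4n}\le\frac12 .$$
If no $X_i$ does, the cell of $x$ at time $n$ contains $[x-\frac1{16n},x+\frac1{16n}]\cap\mathbb I$. This has length at least $\frac1{16n}$, since $\frac1{16n}\le\frac12$ and $x$ is at distance at least $\frac12$ from one end of $\mathbb I$. Hence $\|f_n\|_1\ge f(X_n)/(16n)>\lambda$. Averaging over $n$ and $x$,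
$$P(S^*(f)>\lambda)\ge\tfrac12P(\tau<\infty). \tag{11}$$

**Step 3: how likely is a high tag?** Put $p_n=P(f(X_1)>16\lambda n)$ and $s=\sum_{n\ge1}p_n$. Then $s=\int\#\{n\ge1:\ n<f/(16\lambda)\}\,dx$. For $y\ge0$ the number of integers $n\ge1$ with $n<y$ is at most $y$ and at least $(y-1)^+$. So
$$\int\Big(\frac f{16\lambda}-1\Big)^+dx\le s\le\frac{\|f\|_1}{16\lambda}\le1 .$$
The events $\{f(X_n)>16\lambda n\}$ are independent, and $1-p\le e^{-p}$, so $P(\tau<\infty)=1-\prod_n(1-p_n)\ge1-e^{-s}$. On $[0,1]$ the concave function $1-e^{-s}$ lies above its chord, so $1-e^{-s}\ge(1-e^{-1})s\ge s/2$. With (11),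
$$P(S^*(f)>\lambda)\ge\frac14\int\Big(\frac f{16\lambda}-1\Big)^+dx\qquad(\lambda\ge\lambda_0). \tag{12}$$

**Step 4: integrate over $\lambda$.** At a point $x$ with $f(x)>16\lambda_0$,
$$\int_{\lambda_0}^\infty\Big(\frac f{16\lambda}-1\Big)^+d\lambda=\int_{\lambda_0}^{f/16}\Big(\frac f{16\lambda}-1\Big)d\lambda=\frac f{16}\log\frac f{16\lambda_0}-\frac f{16}+\lambda_0 .$$
Where $f\le16\lambda_0$ the integral is $0$. In both cases it is at least $\frac f{16}\big(\log^+\frac f{16\lambda_0}-1\big)$. From (12) and Tonelli's theorem,
$$E\,S^*(f)\ge\int_{\lambda_0}^\infty P(S^*(f)>\lambda)\,d\lambda\ge\frac1{64}\int f\Big(\log^+\frac f{16\lambda_0}-1\Big)dx .$$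
Since $16\lambda_0\ge1$, we have $\log^+f\le\log^+\frac f{16\lambda_0}+\log(16\lambda_0)$. As $f\in L^1$ and $\int f\log^+f=\infty$, it follows that $\int f\log^+\frac f{16\lambda_0}\,dx=\infty$, while the subtracted term $\int f$ is finite. Hence $E\,S^*(f)=\infty$. $\square$
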